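
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}

\title{Satisfiability for the timed logic $L_\nu$ is undecidable}


\begin{abstract}
The logic $L_\nu$ is a timed modal logic with maximal fixed points, interpreted over timed automata. We prove that it is undecidable whether a given formula of $L_\nu$ is satisfied by some timed automaton, when neither the number of clocks of the automaton nor the constants in its guards are bounded in advance. The formulas we construct describe a Turing machine computation laid out in successive unit intervals of time. Each tape cell is an event that must recur exactly one time unit later, and the tape grows by one cell per unit; since each cell costs the automaton a clock, a model exists if and only if the machine halts. The problem is $\Sigma^0_1$-complete already for a one-letter alphabet, one formula clock, constants $0$ and $1$, and no difference constraints. Without formula clocks it is decidable.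
\end{abstract}

\section{The question and the results}

A timed automaton is a finite automaton equipped with finitely many clocks. A timed modal logic describes what such a device can and must do, and when. The satisfiability problem asks for a device meeting a given description: the automaton is not given but sought, and it may use as many clocks as it likes. This paper determines for which numbers of formula clocks the problem can be solved algorithmically for the logic $L_\nu$.

\subsection{Timed automata}

Let $\mathcal A$ be a finite alphabet of \emph{actions}. A \emph{timed automaton} over $\mathcal A$ is a tuple $A=\langle\mathcal A,\mathcal N,\eta_0,C,E\rangle$ with a finite set $\mathcal N$ of nodes, an initial node $\eta_0\in\mathcal N$, a finite set $C$ of clocks and a finite set $E$ of edges $(\eta,g,a,r,\eta')$. Here $\eta,\eta'\in\mathcal N$, $a\in\mathcal A$, the set $r\subseteq C$ contains the clocks to be reset, and the \emph{guard} $g$ is a finite, possibly empty, conjunction of constraints $x\bowtie m$ with $x\in C$, $m\in\mathbb N$ and $\bowtie\in\{<,\le,=,\ge,>\}$. The empty guard is written $\mathrm{tt}$.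

A \emph{state} is a pair $\langle\eta,v\rangle$ with $v\in\mathbb R_{\ge0}^C$. From it, time may elapse, leading to $\langle\eta,v+d\rangle$ for any $d\ge0$. Also, $\langle\eta,v\rangle\xrightarrow{a}\langle\eta',v[r:=0]\rangle$ whenever there is an edge $(\eta,g,a,r,\eta')$ with $v\models g$. Actions take no time. The initial state is $\langle\eta_0,\mathbf 0\rangle$.

\subsection{The logic}

Formulas have their own finite set $K$ of clocks, disjoint from the clocks of the automaton:
\[
\varphi::=\mathrm{tt}\mid\mathrm{ff}\mid x\bowtie m\mid x+m\bowtie y+n\mid\varphi_1\wedge\varphi_2\mid\varphi_1\vee\varphi_2\mid\exists\varphi\mid\forall\varphi\mid\langle a\rangle\varphi\mid[a]\varphi\mid x\ \mathrm{in}\ \varphi\mid Z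
\]
with $x,y\in K$, $m,n\in\mathbb N$, $a$ an action, and $Z$ from a finite set of identifiers. A \emph{declaration} $\mathcal D$ assigns a formula $\mathcal D(Z)$ to each identifier; we write $Z:=\mathcal D(Z)$.

Formulas are evaluated in \emph{extended states} $\langle\eta,vu\rangle$, where $\langle\eta,v\rangle$ is a state of the automaton and $u\in\mathbb R^K_{\ge0}$ gives the values of the formula clocks. Clock constraints are evaluated on $u$, and the Boolean connectives have their usual meaning. The formula $\exists\varphi$ (respectively $\forall\varphi$) says that $\varphi$ holds at $\langle\eta,(v+d)(u+d)\rangle$ for some (respectively every) $d\ge0$. The formula $\langle a\rangle\varphi$ (respectively $[a]\varphi$) says that $\varphi$ holds at $\langle\eta',v'u\rangle$ for some (respectively every) $a$-transition $\langle\eta,v\rangle\xrightarrow{a}\langle\eta',v'\rangle$. The formula $x\ \mathrm{in}\ \varphi$ says that $\varphi$ holds after $x$ has been reset to $0$. Identifiers are interpreted by the maximal fixed point of $\mathcal D$, as follows.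

For an assignment $X$ of a set $X(Z)$ of extended states to each identifier $Z$, let $[\![\psi]\!]_X$ be the set of extended states satisfying $\psi$ when each $Z$ is read as $X(Z)$. There is no negation, so $[\![\psi]\!]_X$ is monotone in $X$. By the Knaster--Tarski theorem the map $X\mapsto([\![\mathcal D(Z)]\!]_X)_Z$ has a greatest fixed point, and this contains every \emph{post-fixed point}, that is, every $X$ with
\[
X(Z)\subseteq[\![\mathcal D(Z)]\!]_X\qquad\text{for all }Z .
\]
The meaning of the identifiers is this greatest fixed point. Hence, if a state is known to satisfy $Z$, it satisfies $\mathcal D(Z)$ and we may unfold. To prove that certain states satisfy $Z$, it suffices to exhibit a post-fixed point $X$ with those states in $X(Z)$. We write $A\models_{\mathcal D}\varphi$, and call $A$ a \emph{model}, if $\varphi$ holds in the initial node with all automaton and formula clocks equal to $0$.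

For example, $x\ \mathrm{in}\ \forall[a]\,(x=1)$ says that an $a$ taken next can only be taken after a delay of exactly $1$. The identifier $Z:=(\exists\langle a\rangle\mathrm{tt})\wedge\forall[a]Z$ says that after every sequence of $a$-transitions, with arbitrary delays before each of them, a further $a$ is possible after some delay.

\subsection{The question}

The \emph{satisfiability problem} for $L_\nu$ is this: given a finite alphabet $\mathcal A$, a formula $\varphi$ and a declaration $\mathcal D$ with actions from $\mathcal A$, decide whether some timed automaton $A$ over $\mathcal A$ satisfies $A\models_{\mathcal D}\varphi$. The problem, with the conjecture that it is undecidable, is taken from~\cite{source}. Two known facts, quoted along with it, show where the difficulty lies.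

\begin{fact}[\cite{source}]\label{fact:bounded}
The \emph{bounded} satisfiability problem is decidable: given in addition a finite clock set $C$ and a number $m\in\mathbb N$, it asks for a model with clock set $C$ and guard constants at most $m$.
\end{fact}

\begin{fact}[\cite{source}]\label{fact:clocks}
For each $l$ there is a formula with one clock, over an alphabet with $l+1$ letters, which is satisfiable by an automaton with $p$ clocks if and only if $l\le 2p+1$.
\end{fact}

By Fact~\ref{fact:bounded}, a decision procedure would follow from computable bounds on the number of clocks and on the constants of some model. By Fact~\ref{fact:clocks}, the number of formula clocks alone does not give such a bound. The reason is an asymmetry. A formula with a single clock $x$ can start a new obligation at every event, and even at every moment; each obligation is a separate conjunct and carries its own reading of $x$. An automaton has to honor all of these obligations with its $p$ clocks. So one should expect that the number of clocks can be made to serve as an unbounded memory, and that the problem is undecidable. This is what we prove.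

\subsection{Results}

Turing machines are deterministic and are started on the blank tape; the precise conventions are in Section~\ref{sec:words}. Recall that $\Sigma^0_1$ is the class of recursively enumerable problems, and that hardness and completeness refer to computable many-one reductions.

\begin{theorem}\label{thm:main}
From a Turing machine $M$ one can compute an alphabet $\Sigma$, a formula $\varphi_M$ and a declaration $\mathcal D_M$, using one formula clock, such that $M$ halts if and only if some timed automaton over $\Sigma$ satisfies $\varphi_M$. Hence the satisfiability problem for $L_\nu$ is undecidable, and the conjecture is true.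
\end{theorem}

\begin{corollary}\label{cor:clocks}
Let $C_0,C_1,\dots$ be the successive configurations of $M$. If $M$ halts and $C_n$ is its first halting configuration, then the least number of clocks of a model of $\varphi_M$ lies between $n$ and $n+2$. Hence there is no total computable function $b$ such that every satisfiable input $(\mathcal A,\varphi,\mathcal D)$ has a model with at most $b(\mathcal A,\varphi,\mathcal D)$ clocks, even for inputs with a single formula clock.
\end{corollary}

Totality matters here. Searching through all clock sets and constants with the help of Fact~\ref{fact:bounded} finds a sufficient number of clocks for every satisfiable input, but the search does not end on unsatisfiable ones.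

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] Satisfiability for $L_\nu$ is in $\Sigma^0_1$. It is $\Sigma^0_1$-hard already for the one-letter alphabet $\{a\}$, $|K|=1$, formulas without constraints $x+m\bowtie y+n$, and constants in $\{0,1\}$. The same hardness holds if only automata with guard constants at most $1$ are admitted as models, so that only the clock set is unbounded.
\item[(b)] For $K=\emptyset$ the problem is decidable. Let $S$ be the set of all subformulas of $\varphi$ and of the formulas $\mathcal D(Z)$, and let $e$ be the number of formulas in $S$ of the form $\exists\psi$. If $\varphi$ is satisfiable, then it has a model with one clock, at most $2^{|S|}$ nodes, and guard constants at most $e$.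
\end{itemize}
\end{theorem}

Thus with $k$ formula clocks the problem is decidable if $k=0$ and $\Sigma^0_1$-complete if $k\ge1$; in the latter case the set of unsatisfiable inputs is not recursively enumerable.

Section~\ref{sec:idea} explains the proof of Theorem~\ref{thm:main} on a small machine. Sections~\ref{sec:words}--\ref{sec:upper} give the proof in general, Section~\ref{sec:letter} reduces the alphabet to one letter, and Section~\ref{sec:noclock} treats formulas without clocks.

\section{The idea on a small machine}\label{sec:idea}

Consider a machine with tape alphabet $\{B,1\}$, initial state $q_0$, halting state $q_{\mathrm h}$ and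
\[
\delta(q_0,B)=(q_1,1,R),\qquad \delta(q_1,B)=(q_{\mathrm h},1,R);
\]
the other values are irrelevant. It halts after two steps. We want an automaton whose runs look like Figure~\ref{fig:run}. The computation is written in successive time units $[k,k+1)$. Each unit begins with a marker, which is $\triangleright$ in unit $0$ (standing for the start, not an action) and $\#$ later. Unit $k\ge1$ then lists the first $k$ cells of the configuration $C_{k-1}$, the scanned cell carrying the state, followed by a letter $\star$, which announces a new blank cell.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.3cm,y=1cm]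
\draw (0,0)--(4.3,0);
\draw (0,-1)--(4.3,-1);
\draw (0,-2)--(4.3,-2);
\draw (0,-3)--(4.3,-3);
\draw[dashed] (0,0)--(0,-3);
\draw[dashed] (1,0)--(1,-3);
\draw[dashed] (2.1,-1)--(2.1,-3);
\draw[dashed] (3.3,-2)--(3.3,-3);
\node[left] at (-0.25,0) {unit $0$};
\node[left] at (-0.25,-1) {unit $1$};
\node[left] at (-0.25,-2) {unit $2$};
\node[left] at (-0.25,-3) {unit $3$};
\node at (0,0.6) {$0$};
\node at (1,0.6) {$\theta_1$};
\node at (2.1,0.6) {$\theta_2$};
\node at (3.3,0.6) {$\theta_3$};
\node at (4.3,0.6) {$1$};
\node[fill=white] at (0,0) {$\triangleright$};
\node[fill=white] at (1,0) {$\star$};
\node[fill=white] at (0,-1) {$\#$};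
\node[fill=white] at (1,-1) {$(q_0,B)$};
\node[fill=white] at (2.1,-1) {$\star$};
\node[fill=white] at (0,-2) {$\#$};
\node[fill=white] at (1,-2) {$1$};
\node[fill=white] at (2.1,-2) {$(q_1,B)$};
\node[fill=white] at (3.3,-2) {$\star$};
\node[fill=white] at (0,-3) {$\#$};
\node[fill=white] at (1,-3) {$1$};
\node[fill=white] at (2.1,-3) {$1$};
\node[fill=white] at (3.3,-3) {$(q_{\mathrm h},B)$};
\end{tikzpicture}
\caption{A run for a machine that writes two $1$s and halts. Time runs along each row from left to right and then continues in the next row; row $k$ is the interval $[k,k+1)$, and an event in the column headed $\theta$ occurs at time $k+\theta$. Each event of a row recurs, updated, exactly one time unit later; each row adds one new cell, announced by $\star$. The run ends when the halting state appears.}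
\label{fig:run}
\end{figure}

Two main rules are imposed on all runs.
\begin{itemize}
\item \emph{Recurrence.} The first event at a time $\ge t+1$, where $t$ is the time of an event, is at time exactly $t+1$. Its label is computed from the label at time $t$ and the labels of the preceding and the following event.
\item \emph{Gap.} If $s$ lies strictly between consecutive event times, then an event at time $s+1$ can only be $\star$.
\end{itemize}
Moreover, $\triangleright$ is followed by $\star$, the letter $\star$ is always followed by $\#$, the letter $\#$ is only allowed after $\star$, and markers are at least one unit apart. Finally, consecutive events occur at distinct times less than one unit apart, and a further event is always possible until a halting letter occurs.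

\paragraph{The rules force the rows.}
The start $\triangleright$ is at time $0$. Next comes $\star$, at some time $\theta_1\in(0,1)$ of the automaton's choosing. Then comes $\#$, which is not allowed before time $1$ and is at time $1$ exactly by recurrence of $\triangleright$.

Could the next event occur before $1+\theta_1$? By the gap rule it would be $\star$; then $\#$ would follow, not before time $2$, and the event required at $1+\theta_1$ by recurrence would be missing. So the next event is at $1+\theta_1$, and its label is the one prescribed there, $(q_0,B)$.

Could the following event be at time $2$ or later? By recurrence of the marker it would be $\#$ at time $2$, and $\#$ needs a $\star$ before it. So there is an earlier event; one unit before it there was none, so it is $\star$, at some time $1+\theta_2$. Then $\#$ follows at time $2$, and so on. The gap rule is essential: recurrence alone does not forbid extra letters inserted between the copies.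

\paragraph{Enough clocks suffice.}
The automaton uses one clock per column, reset at every event of that column. An event that repeats a column has guard ``the clock of this column equals $1$''. A letter $\star$ opens a new column; its guard only requires that it come after the previous event and before the end of the unit. Here four clocks are enough.

\paragraph{Each cell costs a clock.}
Look at the two cells of unit $2$, at times $u_1=2+\theta_1$ and $u_2=2+\theta_2$. Suppose that at time $u_1$ no clock has an integer value. Guards compare clocks with integers, so the edge taken at $u_1$ is also enabled slightly before $u_1$. Taking it there gives a run with the letter $1\ne\star$ one unit after a moment in $(1,1+\theta_1)$ at which nothing happened, against the gap rule. So some clock has an integer value at $u_1$, and likewise some clock has an integer value at $u_2$. It cannot be the same clock: the time elapsed is $\theta_2-\theta_1\in(0,1)$, so a clock that was not reset changes by a non-integer amount, and a clock reset in between, at $u_1$ or later, has a value in $(0,1)$ at $u_2$. So every model has at least two clocks.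

For a machine that runs forever the rows grow forever, and no finite number of clocks is enough.

\paragraph{One formula clock suffices.}
The rules speak of the distance from each event, and even from each moment between events, to later events. In the formula, each event starts its own recurrence obligation and each moment its own gap obligation. These are separate conjuncts under universal modalities, so each of them reads $x$ as the time elapsed since its own start.

\section{Configurations as words}\label{sec:words}

\paragraph{Machines.}
A Turing machine $M$ has a finite state set $Q$, an initial state $q_0$, a halting state $q_{\mathrm h}\ne q_0$, a tape alphabet $\Gamma$ with blank $B$, a tape with cells $1,2,\dots$, and a total transition function $\delta:(Q\setminus\{q_{\mathrm h}\})\times\Gamma\to Q\times\Gamma\times\{L,R\}$. It never moves left from cell $1$; this can be arranged by marking cell $1$ in the first step. It starts in the configuration $C_0$ with blank tape, state $q_0$ and head on cell $1$, and $C_0,C_1,\dots$ are its successive configurations, up to and including the first halting one if there is one. Whether $M$ halts is undecidable, in fact $\Sigma^0_1$-complete.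

\paragraph{Letters.}
Let $\Sigma=\{\#,\star\}\cup\Gamma\cup(Q\times\Gamma)$, a disjoint union, and $\Sigma_\triangleright=\Sigma\cup\{\triangleright\}$. The letters of $\Sigma$ are the actions; $\triangleright$ is used only as an index. Let $H=\{q_{\mathrm h}\}\times\Gamma$ be the set of halting letters. The letter $\star$ is read as a blank cell: put $\hat\star=B$ and $\hat s=s$ for $s\in\Gamma$.

\paragraph{Local rule.}
We define a map $f:\Sigma_\triangleright\times\Sigma_\triangleright\times\Sigma\to\Sigma\setminus\{\star\}$. The letter $f(a,b,c)$ is the letter to appear one unit after $b$ when $a$ precedes and $c$ follows $b$.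
\begin{itemize}
\item[(f1)] $f(a,b,c)=\#$ if $b\in\{\triangleright,\#\}$.
\item[(f2)] $f(\triangleright,\star,c)=(q_0,B)$.
\item[(f3)] If $b=(q,s)$ with $q\ne q_{\mathrm h}$ and $\delta(q,s)=(q',s',\cdot)$, then $f(a,b,c)=s'$. If $b\in H$, then $f(a,b,c)=b$.
\item[(f4)] In all other cases $b\in\Gamma\cup\{\star\}$. Then $f(a,b,c)=(q',\hat b)$ if $a=(q,s)$ with $q\ne q_{\mathrm h}$ and $\delta(q,s)=(q',s',R)$; otherwise $f(a,b,c)=(q',\hat b)$ if $c=(q,s)$ with $q\ne q_{\mathrm h}$ and $\delta(q,s)=(q',s',L)$; otherwise $f(a,b,c)=\hat b$.
\end{itemize}
Note that $f(a,b,c)=\#$ if and only if $b\in\{\triangleright,\#\}$, and that $\star$ is never a value.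

\paragraph{Rows.}
Let $W_0=\triangleright\,\star$. For $k\ge1$ let $W_k=\#\,w_k\,\star$, where $w_k$ is the word of the first $k$ cells of $C_{k-1}$, the scanned cell carrying the state. The row $W_k$ is defined as long as none of $C_0,\dots,C_{k-2}$ is halting. It has $k+2$ letters, at \emph{positions} $0,\dots,k+1$: the marker at position $0$, cell $j$ at position $j$ for $1\le j\le k$, and $\star$ at position $k+1$.

\begin{lemma}\label{lem:local}
Let $k\ge0$ be such that none of $C_0,\dots,C_{k-1}$ is halting. Write $W_k=\beta_0\beta_1\cdots\beta_{k+1}$ and put $\beta_{-1}=\star$, $\beta_{k+2}=\#$. Then
\begin{equation}\label{eq:local}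
W_{k+1}=\gamma_0\gamma_1\cdots\gamma_{k+1}\,\star\qquad\text{with}\qquad\gamma_j=f(\beta_{j-1},\beta_j,\beta_{j+1}).
\end{equation}
\end{lemma}

\begin{proof}
For $k=0$ we have $\gamma_0=f(\star,\triangleright,\star)=\#$ and $\gamma_1=f(\triangleright,\star,\#)=(q_0,B)$, and $W_1=\#\,(q_0,B)\,\star$.

Let $k\ge1$. Then $C_{k-1}$ is not halting and $C_k$ exists. The head starts on cell $1$ and moves by one cell per step, so in $C_{k-1}$ it is on one of the cells $1,\dots,k$, and it has never been on a cell beyond $k$. Hence cell $k+1$ of $C_{k-1}$ is blank and not scanned, so $\beta_{k+1}=\star$ represents it correctly; cell $k+2$ is not scanned either. By (f1), $\gamma_0=\#$. Let $1\le j\le k+1$. If $\beta_j=(q,s)$, the head overwrites $s$ and leaves cell $j$, as in (f3). If cell $j$ is not scanned, its content stays the same, and it is scanned in $C_k$ exactly if the head is on cell $j-1$ and moves right, or on cell $j+1$ and moves left. This is (f4): the letter $\beta_0=\#$ carries no head, and for $j=k+1$ neither does $\beta_{k+2}=\#$. Rule (f2) does not interfere, since $\beta_0=\#\ne\triangleright$. Since the head does not move left from cell $1$ and is on one of the first $k+1$ cells in $C_k$, the word $\gamma_1\cdots\gamma_{k+1}$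 is $w_{k+1}$.
\end{proof}

\section{The formula}\label{sec:formula}

Call a pair $(b,c)\in\Sigma_\triangleright\times\Sigma$ \emph{admissible} if
\[
(b=\star\iff c=\#)\quad\text{and}\quad(b=\triangleright\Rightarrow c=\star).
\]
All obligations lapse when a halting letter occurs. To express this, for an identifier $Z$ and a letter $c$ put
\[
\mathrm{cont}_c(Z)=Z\ \text{ if }c\notin H,\qquad \mathrm{cont}_c(Z)=\mathrm{tt}\ \text{ if }c\in H .
\]
The identifiers are $P_{a,b}$ for $a\in\Sigma_\triangleright$, $b\in\Sigma_\triangleright\setminus H$ (the last two letters were $a$ and $b$), $R_d$ for $d\in\Sigma\setminus\{\star\}$ (a recurrence with label $d$ is due when $x=1$), and $G$ (there was no event when $x$ was $0$). There is one formula clock $x$. The declaration $\mathcal D_M$ is as follows.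
\begin{align}
P_{a,b}:=x\ \mathrm{in}\ \Bigl(\;&\exists\bigvee_{c\in\Sigma}\langle c\rangle\mathrm{tt}\label{P1}\\
\wedge\;&\bigwedge_{c\in\Sigma}[c]\,\mathrm{ff}\label{P2}\\
\wedge\;&\forall\bigwedge_{c\in\Sigma}[c]\bigl(x<1\wedge\mathrm{cont}_c(R_{f(a,b,c)})\bigr)\label{P3}\\
\wedge\;&\forall\bigl(x=0\vee x\ \mathrm{in}\ G\bigr)\label{P4}\\
\wedge\;&\forall\bigwedge_{c\in\Sigma}[c]\,\pi_{b,c}\Bigr)\label{P5}
\end{align}
where $\pi_{b,c}=\mathrm{cont}_c(P_{b,c})$ if $(b,c)$ is admissible and $\pi_{b,c}=\mathrm{ff}$ otherwise;
\[
R_d:=\forall\bigwedge_{c\in\Sigma}[c]\,\bigl(\mathrm{early}_{c,d}\vee\mathrm{due}_{c,d}\bigr)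
\]
with
\[
\mathrm{early}_{c,d}=\begin{cases}\mathrm{ff}&\text{if }c=d=\#,\\ x<1\wedge\mathrm{cont}_c(R_d)&\text{otherwise,}\end{cases}\qquad
\mathrm{due}_{c,d}=\begin{cases}x=1&\text{if }c=d,\\ \mathrm{ff}&\text{otherwise;}\end{cases}
\]
and
\[
G:=\forall\bigwedge_{c\in\Sigma}[c]\,\nu_c,\qquad
\nu_c=\begin{cases}x=0\vee x>1\vee\bigl(x<1\wedge\mathrm{cont}_c(G)\bigr)&\text{if }c\ne\star,\\ x=0\vee x\ge1\vee(x<1\wedge G)&\text{if }c=\star.\end{cases}
\]
Finally, $\varphi_M:=P_{\star,\triangleright}$. The first index is a dummy; $\star$ is convenient because later markers are also preceded by $\star$.

Lines \eqref{P1} and \eqref{P2} demand a next event, and not at once. Line \eqref{P3} starts the recurrence obligation of the event $b$. The label due depends on the letter $c$ following $b$, so the obligation is handed to $R_{f(a,b,c)}$ only when $c$ occurs. Since $x$ is not reset, it still measures the time since $b$, and the condition $x<1$ ensures that the obligation is in force before its due time. An $R_d$ tolerates events with $x<1$, except a $\#$ if $d=\#$; this exception keeps markers at least a unit apart. The first event with $x\ge1$ must have $x=1$ and label $d$. Line \eqref{P4} starts a gap obligation at every moment after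 $b$ and before the next event. The alternative $x=0$ in $\nu_c$ is needed because \eqref{P4} also starts such an obligation at the very moment of the next event, just before it. Line \eqref{P5} restricts consecutive letters and passes the obligations on.

The formula has no difference constraints, its constants are $0$ and $1$, and $\Sigma$, $\varphi_M$ and $\mathcal D_M$ are computable from $M$.

\section{Every model simulates the machine and needs many clocks}\label{sec:lower}

We first fix what a run is. For any timed automaton over $\Sigma$, a \emph{run} is a finite sequence of events $e_0=\triangleright,e_1,\dots,e_i$ at times $0=t_0\le t_1\le\dots\le t_i$, obtained from the initial state by alternating delays and actions; $e_0$ stands for the start. Only the last event of a run may be in $H$, so a run cannot be extended once a letter of $H$ has occurred. A run \emph{reaches} time $T$ if its last event is at a time $\ge T$. A run is understood to include its sequence of states: $\sigma_0$ is the initial state, and $\sigma_i$ is the state right after $e_i$. We put $e_{-1}=\star$.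

In this section $A$ is a timed automaton over $\Sigma$ with $A\models_{\mathcal D_M}\varphi_M$, and $p$ is the number of its clocks. Since $\sigma_0$ satisfies $\varphi_M=P_{\star,\triangleright}$, line \eqref{P5} gives by induction that
\[
\sigma_i\text{ satisfies }P_{e_{i-1},e_i}\qquad\text{for every }i\text{ with }e_i\notin H;
\]
the value of $x$ does not matter, since $P_{e_{i-1},e_i}$ resets $x$. In particular all consecutive pairs $(e_i,e_{i+1})$ are admissible. We now read off from the other lines the rules of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:rules}
The following hold for every run of $A$.
\begin{itemize}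
\item[\textup{(E)}] If the last event is not in $H$, the run can be extended by a further event. Always $t_i<t_{i+1}$.
\item[\textup{(R)}] Let $e_j,e_{j+1}\notin H$ and $d=f(e_{j-1},e_j,e_{j+1})$. Then $t_{j+1}<t_j+1$. The first event at a time $\ge t_j+1$, if there is one, is at time exactly $t_j+1$ and has label $d$. If $e_j\in\{\triangleright,\#\}$, then no event $\#$ of index greater than $j+1$ is at a time $<t_j+1$.
\item[\textup{(G)}] If $t_i<s<t_{i+1}$ for some $i$, then an event at time exactly $s+1$ has label $\star$.
\end{itemize}
\end{lemma}

\begin{proof}
(E) is the content of \eqref{P1} and \eqref{P2} at $\sigma_i$.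

(R) By \eqref{P3} at $\sigma_j$ we have $t_{j+1}-t_j<1$, and $\sigma_{j+1}$ with $x=t_{j+1}-t_j$ satisfies $R_d$. We claim that $\sigma_i$ with $x=t_i-t_j$ satisfies $R_d$ for every $i\ge j+1$ with $t_i<t_j+1$ and $e_i\notin H$. This holds for $i=j+1$. Suppose that it holds for $i$ and that $e_{i+1}$ exists; write $c=e_{i+1}$. Then $\mathrm{early}_{c,d}\vee\mathrm{due}_{c,d}$ holds right after $e_{i+1}$, with $x=t_{i+1}-t_j$. If $x<1$, then $\mathrm{early}_{c,d}$ holds. So $c=d=\#$ is excluded, and $R_d$ holds at $\sigma_{i+1}$ if $c\notin H$, which proves the claim for $i+1$. If $x\ge1$, then $\mathrm{due}_{c,d}$ holds, that is, $x=1$ and $c=d$. Only the last event of a run can be in $H$, so this covers all events up to and including the first one at a time $\ge t_j+1$, and proves the assertion about that event. If $e_j\in\{\triangleright,\#\}$, then $d=\#$, and the exclusion just noted is the last assertion.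

(G) By \eqref{P4} at $\sigma_i$, the formula $G$ holds at time $s$ with $x=0$. At a later event, at time $t$, the clock of this obligation reads $t-s>0$. By induction, as long as the events $e_{i+1},e_{i+2},\dots$ are at times $<s+1$ and outside $H$, the formulas $\nu_c$ force $G$ to hold right after them. Let $e_m$ be at time $s+1$. All events before it are at smaller times, by (E), and are not in $H$. So $\nu_{e_m}$ holds with $x=1$, which leaves only $e_m=\star$.
\end{proof}

\begin{proposition}\label{prop:sim}
Let $k\ge0$ be such that none of $C_0,\dots,C_{k-1}$ is halting. Every run of $A$ that does not reach time $k+1$ can be extended to one that does. In every run that reaches time $k+1$,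
\begin{itemize}
\item the events at times in $[k,k+1)$ are at times $k=s_0<s_1<\dots<s_{k+1}<k+1$ and have the labels of $W_k$, in this order;
\item the next event is $\#$, at time $k+1$;
\item if $k\ge1$, then $s_0,\dots,s_k$ are $1$ plus the event times in $[k-1,k)$;
\item no event before or at time $k+1$ is in $H$.
\end{itemize}
\end{proposition}

\begin{proof}
Induction on $k$. We start from an arbitrary run and determine its events one after the other. If the run ends with a letter outside $H$ and a next event is needed, we prolong it by (E); this does not change the events already there. Each event so determined is outside $H$, so the run can always be prolonged, and finitely many events lead to time $k+1$.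

\emph{The case $k=0$.} The event $e_0=\triangleright$ is at time $0$. By admissibility, $e_1=\star$ and $e_2=\#$. By (E) and (R) with $j=0$ we have $0<t_1<1$. In this application of (R) the label due is $\#$, so $t_2\ge1$ by the last assertion of (R), and then $t_2=1$.

\emph{The step from $k$ to $k+1$.} Assume that none of $C_0,\dots,C_k$ is halting. By the induction hypothesis we may assume that the run reaches time $k+1$. Let $\beta_0\cdots\beta_{k+1}=W_k$ be the labels at $s_0,\dots,s_{k+1}$, and let $\beta_{-1},\beta_{k+2}$ and the $\gamma_j$ be as in Lemma~\ref{lem:local}. Since $C_k$ is not halting, no $\gamma_j$ is in $H$. By the induction hypothesis the event after $s_{k+1}$ is $\#=\gamma_0$ at time $k+1=s_0+1$; we call it the \emph{marker}. We shall apply (R) to the marker. There the label due is $\#$, and the hypothesis to be checked is that the event following the marker is not in $H$.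

\emph{(i) For $j=1,\dots,k+1$ in turn, the event following the one at $s_{j-1}+1$ is $\gamma_j$ at time $s_j+1$.} Let $u>s_{j-1}+1$ be the time of the next event. Suppose first that $u<s_j+1$. Then $u-1$ lies strictly between the consecutive event times $s_{j-1}$ and $s_j$, so by (G) the event at $u$ is $\star$. By (E) and admissibility it is followed by an event $\#$. The event following the marker is the $\star$ at $u$ if $j=1$, and $\gamma_1$ if $j>1$; it is not in $H$. So (R) for the marker says that the new $\#$ is at a time $\ge k+2>s_j+1$. Then no event is at time $s_j+1$, while there is a later one. This contradicts (R) for the event at $s_j$, whose successor $\beta_{j+1}$ is not in $H$.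

Hence $u\ge s_j+1$. Now $u$ is the time of the first event at a time $\ge s_j+1$, and (R) for the event at $s_j$ gives $u=s_j+1$ with label $f(\beta_{j-1},\beta_j,\beta_{j+1})=\gamma_j$. For $j=k+1$ the event following the one at $s_{k+1}$ is the marker, in agreement with $\beta_{k+2}=\#$.

\emph{(ii) The next event is $\star$ at some $u\in(s_{k+1}+1,k+2)$, and then $\#$ follows at time $k+2$.} Let $u>s_{k+1}+1$ be the time of the next event. The event following the marker is $\gamma_1\notin H$. If $u\ge k+2$, then by (R) for the marker the event at $u$ is $\#$; but its predecessor is $\gamma_{k+1}\ne\star$, so this is not admissible. Hence $u<k+2$, and $u-1$ lies strictly between the consecutive event times $s_{k+1}$ and $k+1$. By (G) the event at $u$ is $\star$. By (E) and admissibility it is followed by $\#$. By (R) for the marker this is not before $k+2$, and hence it is at $k+2$.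

So the events in $[k+1,k+2)$ are at $s_0+1,\dots,s_{k+1}+1$ and $u$, and by \eqref{eq:local} their labels form $W_{k+1}$. None of them is in $H$, and neither is the $\#$ at $k+2$.
\end{proof}

The next statement is the heart of the matter. It uses that guards compare clocks with integers and that resets set clocks to an integer, namely $0$.

\begin{proposition}\label{prop:count}
Let $k\ge0$ be such that none of $C_0,\dots,C_k$ is halting. Then $p\ge k+1$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:sim} for $k+1$ there is a run that reaches time $k+2$; fix one. Let $s_0<\dots<s_{k+1}$ be its event times in $[k,k+1)$, and let $u_j=s_j+1$ for $0\le j\le k+1$. By Proposition~\ref{prop:sim} and Lemma~\ref{lem:local}, the $u_j$ are consecutive event times, and for $1\le j\le k+1$ the event at $u_j$ has the label $\gamma_j\neq\star$ of \eqref{eq:local}.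

\emph{For $1\le j\le k+1$, some clock $y(j)$ of $A$ has an integer value at time $u_j$, before the resets.} Suppose not, and let $g$ be the guard of the edge taken at $u_j$. Then $g$ contains no equality, and all its constraints hold strictly. So $g$ also holds at all times $u'<u_j$ close enough to $u_j$, and we may choose $u'>u_{j-1}$. Hence there is a run that agrees with the given one up to and including time $u_{j-1}$ and then has the event $\gamma_j$ at $u'$. But $u'-1$ lies strictly between $s_{j-1}$ and $s_j$, which are consecutive event times of the new run as well, because $s_j<k+1\le u_{j-1}$. Since $\gamma_j\ne\star$, this contradicts (G).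

\emph{The clocks $y(1),\dots,y(k+1)$ are distinct.} Suppose $y(j)=y(j')=y$ with $j<j'$. Both $u_j$ and $u_{j'}$ are in $(k+1,k+2)$, so $0<u_{j'}-u_j<1$. If $y$ is not reset at an event at a time in $[u_j,u_{j'})$, then its values at $u_j$ and $u_{j'}$ differ by $u_{j'}-u_j\in(0,1)$ and cannot both be integers. If it is reset at such an event, its value at $u_{j'}$ is in $(0,u_{j'}-u_j]\subset(0,1)$, which contains no integer. Both are contradictions.
\end{proof}

\begin{corollary}\label{cor:lower}
If $\varphi_M$ is satisfiable, then $M$ halts. If $C_n$ is the first halting configuration, then every model of $\varphi_M$ has at least $n$ clocks.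
\end{corollary}

\begin{proof}
If $M$ does not halt, Proposition~\ref{prop:count} gives $p\ge k+1$ for all $k$, which is impossible. If $C_n$ is the first halting configuration, then $n\ge1$ because $q_{\mathrm h}\ne q_0$, and the proposition applies with $k=n-1$.
\end{proof}

\section{A model when the machine halts}\label{sec:upper}

Let $C_n$, $n\ge1$, be the first halting configuration of $M$. Then $W_0,\dots,W_{n+1}$ are defined, and a letter of $H$ occurs in $W_{n+1}$ but in no earlier row. Let $e_0e_1\cdots e_L$ be the concatenation $W_0W_1\cdots W_{n+1}$ cut off right after the first letter of $H$. Thus $e_0=\triangleright$, and $e_i\in H$ exactly for $i=L$. Put $e_{-1}=\star$. The part of the word that comes from $W_k$ is called \emph{unit} $k$, and letters keep their positions: position $j$ of unit $k$ is the marker for $j=0$, cell $j$ for $1\le j\le k$, and $\star$ for $j=k+1$. Unit $n+1$ ends with the cell carrying $q_{\mathrm h}$, so it contains no $\star$.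

Let $A$ have nodes $\eta_0,\dots,\eta_L$ with $\eta_0$ initial, and clocks $y_0,\dots,y_{n+1}$, one for each position. For $1\le i\le L$ there is exactly one edge from $\eta_{i-1}$ to $\eta_i$, with action $e_i$, and there are no other edges. If $e_i$ is at position $j$ of unit $k$, its guard and resets are
\[
\begin{array}{lll}
j\le k: & \text{guard } y_j=1, & \text{reset }\{y_j\};\\
j=k+1\ (e_i=\star): & \text{guard } y_0<1\wedge y_k>0, & \text{reset }\{y_{k+1}\}.
\end{array}
\]
So $y_j$ is reset exactly by the events at position $j$. There are $n+2$ clocks, and all constants are at most $1$. Runs are defined as in Section~\ref{sec:lower}; every run of $A$ has as its events an initial piece of $e_0e_1\cdots e_L$.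

\begin{lemma}\label{lem:times}
Consider a run of $A$ with events $e_1,\dots,e_i$ at times $t_1,\dots,t_i$, put $t_0=0$, and let $m$ be the number of letters $\star$ among $e_1,\dots,e_i$. There are $0=\theta_0<\theta_1<\dots<\theta_m<1$ such that each of $e_0,\dots,e_i$, if it is at position $j$ of unit $k$, is at time $k+\theta_j$.
\end{lemma}

\begin{proof}
Induction on $i$. For $i=0$ there is only $\triangleright$ at time $0$. Suppose that the statement holds up to $e_i$ and that $e_{i+1}$, at position $j$ of unit $k$, is taken at time $t_{i+1}$.

Let $j\le k$; then $k\ge1$. Position $j$ also exists in unit $k-1$; it is the last position there if $j=k$. The event at that position was the last one to reset $y_j$, or it was the start, when all clocks are $0$. It was at time $k-1+\theta_j$. The guard $y_j=1$ gives $t_{i+1}=k+\theta_j$.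

Let $j=k+1$, so $e_{i+1}=\star$ and $m=k$. The clock $y_0$ was last $0$ at the marker of unit $k$, that is, at time $k$, and $y_k$ was last reset (or started) at position $k$ of unit $k$, that is, at time $k+\theta_k$. The guard gives $k+\theta_k<t_{i+1}<k+1$. Put $\theta_{k+1}=t_{i+1}-k$.
\end{proof}

\begin{lemma}\label{lem:conseq}
For every run of $A$ the following hold.
\begin{itemize}
\item[\textup{(1)}] Consecutive event times differ by more than $0$ and less than $1$. From the state right after $e_i$, $i<L$, the event $e_{i+1}$ is possible after some delay, but not after delay $0$.
\item[\textup{(2)}] If $t_i\ge t_j+1$ and $i$ is minimal with this property, then $t_i=t_j+1$ and $e_i=f(e_{j-1},e_j,e_{j+1})$.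
\item[\textup{(3)}] If $i\ge1$ and $e_i\ne\star$, then $t_i-1\in\{t_0,\dots,t_{i-1}\}$.
\item[\textup{(4)}] If $e_j\in\{\triangleright,\#\}$, then no event $\#$ is at a time in $(t_j,t_j+1)$.
\item[\textup{(5)}] All pairs $(e_i,e_{i+1})$ with $0\le i<L$ are admissible.
\end{itemize}
\end{lemma}

\begin{proof}
We use the times given by Lemma~\ref{lem:times}.

(1) The event times within unit $k$ are $k<k+\theta_1<\dots<k+\theta_{k+1}<k+1$ as far as they occur, and the next unit begins at time $k+1$. This gives the first assertion. For the second, let position $j$ of unit $k$ be next. If $j=0$, the last event was at time $k-1+\theta_k$, so $y_0=\theta_k\in(0,1)$. If $1\le j\le k$, the last event was at time $k+\theta_{j-1}$, so $y_j=(k+\theta_{j-1})-(k-1+\theta_j)=1+\theta_{j-1}-\theta_j\in(0,1)$. In both cases the next event is possible after the delay $1-y_j>0$, and only then. If $j=k+1$, the last event was at time $k+\theta_k$, so $y_k=0$ and $y_0=\theta_k<1$. Delay $0$ fails, and every sufficiently small positive delay works.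

(2) Let $e_j$ be at position $r$ of unit $k$, so $r\le k+1$. All event times are $<n+2$, so $k+1\le t_j+1\le t_i<n+2$ and $k\le n$. The events before position $r$ of unit $k+1$ are at times $<k+1+\theta_r=t_j+1$. So $e_i$ is not one of them; hence position $r$ of unit $k+1$ occurs in the run. The event there is at time exactly $k+1+\theta_r=t_j+1$, so it is $e_i$. Since $k\le n$, none of $C_0,\dots,C_{k-1}$ is halting, and Lemma~\ref{lem:local} gives its label: if $r=0$, then $e_{j-1}=\star=\beta_{-1}$, and if $r=k+1$, then $e_{j+1}=\#=\beta_{k+2}$.

(3) Here $e_i$ is at a position $j\le k$ of a unit $k\ge1$, and $t_i-1=k-1+\theta_j$ is the time of position $j$ of unit $k-1$.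

(4) Markers are at integer times.

(5) In $W_0W_1\cdots W_{n+1}$, every $\star$ that is not the last letter is followed by $\#$, each $\#$ is preceded by $\star$, and $\triangleright$ is followed by $\star$.
\end{proof}

\begin{proposition}\label{prop:upper}
The automaton $A$ is a model of $\varphi_M$.
\end{proposition}

\begin{proof}
We define a post-fixed point $X$ of $\mathcal D_M$.
\begin{itemize}
\item $X(P_{a,b})$ is the set of extended states whose automaton part is reached on some run right after an event $e_i$ with $0\le i<L$, $e_{i-1}=a$ and $e_i=b$; the value of $x$ is arbitrary.
\item $X(R_d)$ is the set of extended states whose automaton part is reached on some run right after an event $e_i$ with $i<L$, and which have $x=t_i-t_j<1$ for some $j<i$ with $f(e_{j-1},e_j,e_{j+1})=d$.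
\item $X(G)$ is the set of extended states whose automaton part is reached by a run with event times $t_1,\dots,t_i$, $0\le i<L$, followed by a delay $\ge0$ up to the current time $\tau$, and which have $x=\tau-s$ for some $s\in[0,\tau]\setminus\{t_0,\dots,t_i\}$.
\end{itemize}
In each case fix a run that witnesses membership. The only possible next event is $e_{i+1}$, at some time $t_{i+1}$, and taking it extends the run. If $e_{i+1}\notin H$, then $i+1<L$.

\emph{$P_{a,b}$.} Lines \eqref{P1} and \eqref{P2} hold by (1). For \eqref{P3}: at $e_{i+1}$ we have $x=t_{i+1}-t_i<1$ by (1), and if $e_{i+1}\notin H$ the new state is in $X(R_d)$ with $d=f(e_{i-1},e_i,e_{i+1})$, as witnessed by $j=i$. For \eqref{P4}: after a positive delay the current time $\tau$ is larger than $t_0,\dots,t_i$, so resetting $x$ gives a state in $X(G)$, with $s=\tau$. For \eqref{P5}: the pair $(b,e_{i+1})$ is admissible by (5), so $\pi_{b,e_{i+1}}$ is $\mathrm{tt}$ if $e_{i+1}\in H$; otherwise it is $P_{b,e_{i+1}}$, and the new state is in $X(P_{b,e_{i+1}})$.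

\emph{$R_d$.} Let $c=e_{i+1}$; at this event $x=t_{i+1}-t_j$. Suppose $x<1$. The case $c=d=\#$ is impossible: $d=\#$ means $e_j\in\{\triangleright,\#\}$, and then (4) excludes $c=\#$. If $c\notin H$, the new state is in $X(R_d)$ with the same $j$. So $\mathrm{early}_{c,d}$ holds. Suppose $x\ge1$. Since $t_i-t_j<1$, the index $i+1$ is minimal with $t_{i+1}\ge t_j+1$, and (2) gives $x=1$ and $c=d$. So $\mathrm{due}_{c,d}$ holds.

\emph{$G$.} Let $c=e_{i+1}$; at this event $x=t_{i+1}-s\ge0$. If $x=0$ or $x>1$, then $\nu_c$ holds. If $0<x<1$, then $s\notin\{t_0,\dots,t_{i+1}\}$; so either $c\in H$, or the new state is in $X(G)$, and in both cases $\nu_c$ holds. If $x=1$, then $t_{i+1}-1=s\notin\{t_0,\dots,t_i\}$, so $c=\star$ by (3), and $\nu_\star$ holds.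

The initial extended state is in $X(P_{\star,\triangleright})$, so $A\models_{\mathcal D_M}\varphi_M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:clocks}]
Theorem~\ref{thm:main} is Corollary~\ref{cor:lower} together with Proposition~\ref{prop:upper}. The lower bound of Corollary~\ref{cor:clocks} is in Corollary~\ref{cor:lower}, and the upper bound holds because $A$ has $n+2$ clocks. Suppose that a function $b$ as in Corollary~\ref{cor:clocks} existed. Given $M$, compute the value of $b$ at the input constructed from $M$, and run $M$ for that many steps. If $M$ halts, with first halting configuration $C_n$, then $\varphi_M$ is satisfiable and $n$ is at most this value, so $M$ halts if and only if it has halted by then. This would decide the halting problem.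
\end{proof}

\section{One letter suffices}\label{sec:letter}

By Section~\ref{sec:upper}, $\varphi_M$ is satisfiable if and only if it has a model with guard constants at most $1$. To prove Theorem~\ref{thm:sharp}(a) it remains to encode an arbitrary alphabet $\{a_1,\dots,a_l\}$ in a single letter $a$. The plan is to replace an $a_i$-transition by two $a$-transitions in immediate succession. The state in between is tagged with $i$ by a side branch: from it, an $a$-transition leads to the start of a chain of exactly $i+1$ further $a$-transitions. Two confusions have to be avoided. The states on the side branches must not be taken for genuine ones, so genuine states carry a tag of their own. And a genuine state must not look like the start of a chain; this is why the chains have length at least $2$.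

\begin{lemma}\label{lem:letter}
Given $\varphi,\mathcal D$ over $\{a_1,\dots,a_l\}$, one can compute $\varphi^*,\mathcal D^*$ over $\{a\}$, with the same formula clocks and clock constraints, such that for every finite clock set $C$ and every $m\in\mathbb N$: $\varphi$ (with $\mathcal D$) has a model with clock set $C$ and guard constants $\le m$ if and only if $\varphi^*$ (with $\mathcal D^*$) has one.
\end{lemma}

\begin{proof}
Put
\[
T_0=[a]\mathrm{ff},\qquad T_{k+1}=\langle a\rangle T_k\wedge[a]T_k,\qquad\rho=\langle a\rangle T_0,\qquad\lambda_i=\langle a\rangle T_{i+1}\quad(1\le i\le l).
\]
These formulas contain no clocks, delays or identifiers, so they have negations $\bar\rho,\bar\lambda_i$, obtained by exchanging $\mathrm{tt}$ and $\mathrm{ff}$, $\wedge$ and $\vee$, $\langle a\rangle$ and $[a]$.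

\emph{The $T_k$ are pairwise exclusive.} $T_0$ excludes $T_{k+1}$, which needs a transition. If a state satisfied $T_{j+1}$ and $T_{k+1}$ with $j\ne k$, some successor would satisfy $T_j$ and $T_k$, which is impossible by induction.

Let the translation $\psi\mapsto\psi^*$ commute with all operators except
\[
(\langle a_i\rangle\psi)^*=\langle a\rangle\bigl(\lambda_i\wedge\langle a\rangle(\rho\wedge\psi^*)\bigr),\qquad([a_i]\psi)^*=[a]\bigl(\bar\lambda_i\vee[a](\bar\rho\vee\psi^*)\bigr),
\]
and put $\mathcal D^*(Z)=\mathcal D(Z)^*$.

For an automaton $B$ over $\{a\}$ write $s\to_is'$ if there is a state $w$ with $s\xrightarrow aw\xrightarrow as'$, $w\models\lambda_i$ and $s'\models\rho$. Let $\hat B$ be the transition system with the states and delays of $B$ and the relations $\to_i$ as $a_i$-transitions. By induction on $\psi$, $[\![\psi^*]\!]_X$ in $B$ equals $[\![\psi]\!]_X$ in $\hat B$, for all $X$. So the greatest fixed points are the same, and $\psi^*$ in $B$ has the same truth values as $\psi$ in $\hat B$.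

\emph{From a model of $\varphi^*$ to a model of $\varphi$.} Let $B\models\varphi^*$, with clock set $C$ and guard constants $\le m$. It suffices to show that $\hat B$ is the transition system of a timed automaton with clock set $C$ and guard constants $\le m$. Call the set of valuations satisfying a guard with constants $\le m$ a \emph{guard set}. Finite unions of guard sets are closed under intersection and complement. For a guard $g$ and a reset set $r$, the condition $v[r:=0]\models g$ is again a guard or false: constraints on clocks in $r$ become $\mathrm{tt}$ or $\mathrm{ff}$, and the others are unchanged. If $\{v:\langle\eta',v\rangle\models\psi\}$ is a finite union of guard sets for each node $\eta'$, then the same holds for $\langle a\rangle\psi$, by taking the union over the edges leaving a node, and for $[a]\psi$, by complementation. Hence, by induction, $\{v:\langle\eta,v\rangle\models\psi\}$ is a finite union of guard sets for each node $\eta$ and each $\psi\in\{\lambda_1,\dots,\lambda_l,\rho\}$. Now for each pair of edges $(\eta,g_1,a,r_1,\eta_1)$, $(\eta_1,g_2,a,r_2,\eta_2)$ of $B$ and each $i$, take $a_i$-edges from $\eta$ to $\eta_2$ with reset set $r_1\cup r_2$, one for each guard set in a decomposition of the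 set of all $v$ with
\[
v\models g_1,\quad v[r_1:=0]\models g_2,\quad\langle\eta_1,v[r_1:=0]\rangle\models\lambda_i,\quad\langle\eta_2,v[r_1\cup r_2:=0]\rangle\models\rho .
\]
These edges realize exactly the relation $\to_i$.

\emph{From a model of $\varphi$ to a model of $\varphi^*$.} Let $A=\langle\{a_1,\dots,a_l\},\mathcal N,\eta_0,C,E\rangle\models\varphi$ have guard constants $\le m$. Let $B$ have the nodes $\mathcal N\cup\{\mu_\epsilon:\epsilon\in E\}\cup\{\tau_0,\dots,\tau_{l+1}\}$ (a disjoint union), initial node $\eta_0$, clock set $C$, and the following $a$-edges, with guard $\mathrm{tt}$ and no reset unless stated: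
\begin{itemize}
\item $\tau_{k+1}\to\tau_k$ for $0\le k\le l$, and $\eta\to\tau_0$ for $\eta\in\mathcal N$;
\item for each $\epsilon=(\eta,g,a_i,r,\eta')\in E$: $\eta\to\mu_\epsilon$ with guard $g$ and reset $r$, $\mu_\epsilon\to\eta'$, and $\mu_\epsilon\to\tau_{i+1}$.
\end{itemize}
We determine the tags in $B$.
\begin{itemize}
\item States at $\tau_k$ satisfy $T_k$, hence no other $T_j$.
\item States at $\eta\in\mathcal N$ satisfy $\rho$. They satisfy no $T_k$ with $k\ge2$, because they have a successor at $\tau_0$, which satisfies $T_0$ and hence not $T_{k-1}$. (They satisfy $T_1$ if no edge of $A$ is enabled; so $T_1$ could not serve as a tag.)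
\item Hence, if $\epsilon$ has label $a_i$, states at $\mu_\epsilon$ satisfy $\lambda_j$ with $j\ge1$ if and only if $j=i$.
\item States at $\tau_{j+1}$ with $j\ge1$ do not satisfy $\rho$, because their successors are at $\tau_j$ and do not satisfy $T_0$.
\item States at $\tau_0$ have no successors and satisfy no $\lambda_j$.
\end{itemize}
Starting at a node of $\mathcal N$, a transition $s\to_js'$ must therefore pass through some $\mu_\epsilon$ with $\epsilon$ labeled $a_j$ and must end at the target node of $\epsilon$, not at $\tau_{j+1}$. Conversely, for every such $\epsilon$ whose guard holds at $s$ this gives a transition $s\to_js'$. So on states at nodes of $\mathcal N$, the relation $\to_j$ is exactly the $a_j$-transition relation of $A$. The set $U$ of extended states at nodes of $\mathcal N$ is closed under delays, all $\to_j$, and resets of formula clocks. Hence, within $U$, $[\![\psi]\!]_X$ in $\hat B$ depends only on the part of $X$ in $U$ and is computed as in $A$. Therefore a post-fixed point for $A$ is one for $\hat B$, and the restriction to $U$ of one for $\hat B$ is one for $A$. So truth in $U$ is the same in $\hat B$ and in $A$, and $B\models\varphi^*$. The clocks of $B$ are those of $A$, and its guard constants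 are $\le m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
\emph{Membership.} Enumerate all pairs of a finite clock set (up to renaming of clocks) and a constant bound, apply Fact~\ref{fact:bounded} to each, and accept when a model is found to exist.

\emph{Hardness.} The map from $M$ to $(\varphi_M)^*$ and $(\mathcal D_M)^*$ is computable. By Theorem~\ref{thm:main}, Section~\ref{sec:upper} and Lemma~\ref{lem:letter}, the following are equivalent: $M$ halts; $(\varphi_M)^*$ is satisfiable; $(\varphi_M)^*$ has a model with guard constants at most $1$. The translation keeps the single clock $x$ and the clock constraints, so the constants are $0$ and $1$ and there are no difference constraints. Halting is $\Sigma^0_1$-complete.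
\end{proof}

\section{No formula clocks: the decidable case}\label{sec:noclock}

A formula without clocks cannot measure durations. Of the time line starting at a state it sees only which sets of formulas hold along the line, and in which order. If only finitely many samples of the line are kept, one clock, reset at every action, can step through them. For $[a]\mathrm{ff}\wedge\exists\langle a\rangle\mathrm{tt}$, for instance, two samples are needed: delay $0$, and some later moment at which $a$ is possible. A one-clock model has an $a$-edge with guard $y\ge1$.

In general, formulas $\forall\psi$ remain true when sample points are dropped. Only the formulas $\exists\psi$ require witnesses, and for each of them it is enough to keep the \emph{last} place where $\psi$ holds, since it serves all earlier states of the line. This explains the bound $e$.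

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $K=\emptyset$ and $A\models_{\mathcal D}\varphi$. Extended states are now just states. For a state $s$ of $A$ write $s+d$ for the state after delay $d$, and let $\mathrm{tp}(s)=\{\psi\in S:s\models\psi\}$ be its \emph{type}.

\emph{Finitely many intervals.} Let $m$ be the largest guard constant of $A$ ($m=0$ if there is none). \emph{Region equivalence}~\cite{AD} relates two states if they have the same node, the same clocks have values $>m$, and, for the other clocks, the integer parts agree, the same fractional parts are zero, and the fractional parts are in the same order. This equivalence $\sim$ has finitely many classes, called regions, and is a time-abstract bisimulation: if $s\sim s'$, then every delay of $s$ is matched by some delay of $s'$ leading to an equivalent state, and every $b$-transition of $s$ by a $b$-transition of $s'$ leading to an equivalent state.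

It follows that clock-free formulas do not distinguish equivalent states. Indeed, let $X^\sim$ be obtained from $X$ by closing each set under $\sim$. By induction on $\psi$, the closure of $[\![\psi]\!]_X$ is contained in $[\![\psi]\!]_{X^\sim}$: for $\langle b\rangle$ and $\exists$ the witness of a state is matched by a witness of each equivalent one, for $[b]$ and $\forall$ every transition or delay of an equivalent state is matched by one of the original state, and the other cases are immediate. If $X$ is the greatest fixed point, then the closure of $X(Z)=[\![\mathcal D(Z)]\!]_X$ is contained in $[\![\mathcal D(Z)]\!]_{X^\sim}$. So $X^\sim$ is a post-fixed point, whence $X^\sim=X$, and then all $[\![\psi]\!]_X$ are closed under $\sim$.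

A region is a convex set of valuations at one node, so a delay line $d\mapsto s+d$ meets each region in an interval or not at all. Hence for each $s$ the half-line $[0,\infty)$ splits into finitely many consecutive intervals $I_0<I_1<\dots<I_r$ with $0\in I_0$, on each of which $\mathrm{tp}(s+d)$ is constant.

\emph{Samples.} Keep the index $0$ and, for every $\exists\psi\in S$ such that $\psi$ holds on some $I_i$, the largest such $i$. Let $0=i_0<i_1<\dots<i_q$ be the kept indices; then $q\le e$. Choose $d_0=0$ and $d_j\in I_{i_j}$ for $1\le j\le q$.

\emph{The one-clock automaton.} For every type $\theta$ that occurs at some state of $A$ fix a state $s_\theta$ with $\mathrm{tp}(s_\theta)=\theta$, and denote its data by $q^\theta$, $i_j^\theta$, $d_j^\theta$. Let $A'$ have the occurring types as nodes, the type of the initial state of $A$ as initial node, and one clock $y$. Let the guard $g_j^\theta$ be $y\ge j\wedge y<j+1$ for $j<q^\theta$, and $y\ge j$ for $j=q^\theta$. For each $\theta$, each $j\le q^\theta$, each action $b$ and each $b$-successor $s'$ of $s_\theta+d_j^\theta$ in $A$, let $A'$ have the edge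
\[
(\theta,\,g_j^\theta,\,b,\,\{y\},\,\mathrm{tp}(s')).
\]
There are finitely many edges, at most $2^{|S|}$ nodes, and the constants are at most $e$.

For fixed $\theta$, exactly one guard $g_j^\theta$ holds at each $y\ge0$. Put $\mathrm{tp}'\langle\theta,y\rangle=\mathrm{tp}(s_\theta+d_j^\theta)$ for $y\models g_j^\theta$; in particular $\mathrm{tp}'\langle\theta,0\rangle=\theta$. Let $X(Z)=\{t:Z\in\mathrm{tp}'(t)\}$ for identifiers $Z\in S$, and $X(Z)=\emptyset$ for the others.

\emph{If $\psi\in S$ and $\psi\in\mathrm{tp}'\langle\theta,y\rangle$, then $\langle\theta,y\rangle\in[\![\psi]\!]_X$.} We use induction on $\psi$. Let $y\models g_j^\theta$.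
\begin{itemize}
\item For $\mathrm{tt}$, $\mathrm{ff}$, $\wedge$, $\vee$ and identifiers this is immediate.
\item $\langle b\rangle\psi$: some $b$-successor $s'$ of $s_\theta+d_j^\theta$ has $\psi\in\mathrm{tp}(s')$. The corresponding edge leads to $\langle\mathrm{tp}(s'),0\rangle$, and $\mathrm{tp}'\langle\mathrm{tp}(s'),0\rangle=\mathrm{tp}(s')$.
\item $[b]\psi$: every $b$-edge enabled at $\langle\theta,y\rangle$ has guard $g_j^\theta$ and comes from a $b$-successor $s'$ of $s_\theta+d_j^\theta$. Then $\psi\in\mathrm{tp}(s')=\mathrm{tp}'\langle\mathrm{tp}(s'),0\rangle$.
\item $\exists\psi$: for the state $s_\theta$, the formula $\psi$ holds on some $I_i$ with $i\ge i_j^\theta$. The largest index where it holds is kept; it is $i_{j'}^\theta$ for some $j'\ge j$, and $\psi\in\mathrm{tp}(s_\theta+d_{j'}^\theta)$. Delay until $y\models g_{j'}^\theta$, with delay $0$ if $j'=j$.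
\item $\forall\psi$: later values of $y$ satisfy guards $g_{j'}^\theta$ with $j'\ge j$. Then $d_{j'}^\theta\ge d_j^\theta$, and hence $\psi\in\mathrm{tp}(s_\theta+d_{j'}^\theta)$.
\end{itemize}
If $Z\in S$ and $Z\in\mathrm{tp}'(t)$, then $\mathcal D(Z)\in\mathrm{tp}'(t)$, because $\mathrm{tp}'(t)$ is the type of a state of $A$. So $t\in[\![\mathcal D(Z)]\!]_X$ by what we have just shown, and $X$ is a post-fixed point. Since $\varphi$ is in the type of the initial state of $A$, which is the $\mathrm{tp}'$ of the initial state of $A'$, we conclude $A'\models_{\mathcal D}\varphi$.

Therefore $\varphi$ is satisfiable if and only if it has a model with clock set $\{y\}$ and guard constants at most $e$. This is decidable by Fact~\ref{fact:bounded}.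
\end{proof}

For formulas with a clock the argument breaks down where types are taken at isolated states: a state would have to be considered together with the values of the formula clocks of all obligations that are pending there. By Corollary~\ref{cor:clocks}, already for one formula clock no construction can provide models with a computable bound on the number of clocks.

\begin{thebibliography}{9}
\bibitem{AD} Alur and Dill, \emph{A theory of timed automata}, TCS 126, 1994.
\bibitem{source} \emph{From Timed Automata To Logic -- And Back}, \url{https://core.ac.uk/download/233661785.pdf}.
\end{thebibliography}

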